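
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}


\title{Deciding the Treespan of a Tree is W[1]-Hard}

\begin{abstract}
The treespan of a graph is the least $k$ for which the graph has an ordered tree decomposition, that is, a rooted tree decomposition in which every bag introduces at most one new vertex, such that each vertex lies in at most $k+1$ bags. We show that deciding whether a given tree has treespan at most $k$ is W[1]-hard when parameterized by $k$, and even when parameterized by $k$ plus the maximum degree. So, unless $\mathrm{FPT}=\mathrm{W[1]}$, there is no algorithm with running time $f(k)\,n^{O(1)}$. The proof simulates a machine with few nondecreasing counters: one long root path of the decomposition plays the role of time, and a test of two counters becomes a count of the places between two rigid blocks of this path. We also show that the problem is XNLP-hard, that an algorithm with running time $f(k)\,n^{o(\sqrt k)}$ would refute the Exponential Time Hypothesis, and that time $(k+1)^{O(k)}n^{k+O(1)}$ suffices.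
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G=(V,E)$ be a graph with $n$ vertices. A \emph{tree decomposition} of $G$ is a tree $T$ together with a bag $X_i\subseteq V$ for each node $i$ of $T$, such that every vertex lies in some bag, every edge has both ends in some bag, and for each $v\in V$ the nodes whose bags contain $v$ induce a connected subtree of $T$. It is \emph{ordered} if $T$ has a root $r$ with $|X_r|=1$ and if $|X_i\setminus X_j|\le 1$ for every non-root node $i$ with parent $j$. So each bag introduces at most one new vertex. Let $s(v)$ be the number of bags that contain $v$. The \emph{treespan} of $G$, introduced by Fomin, Heggernes and Telle, is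
\[
\mathrm{ts}(G)=\Bigl(\min\ \max_{v\in V}\ s(v)\Bigr)-1 ,
\]
where the minimum is over all ordered tree decompositions of $G$. The size of the bags says how many vertices have to be remembered at the same place of a decomposition. Treespan bounds instead for how long any single vertex has to be remembered, added up over all branches into which it is carried.

It is convenient to put the vertices of $G$ themselves at the nodes. We show in Lemma~\ref{lem:models} that
\[
\mathrm{ts}(G)=\min_T\max_v\ \mathrm{span}_T(v)
\]
for connected $G$, where $T$ runs over the rooted trees on the vertex set $V$ in which adjacent vertices of $G$ are comparable (one is an ancestor of the other), and $\mathrm{span}_T(v)$ is the number of proper descendants $w$ of $v$ such that $w$ or a descendant of $w$ is adjacent to $v$ in $G$. Three simple cases show what this measures.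

\begin{itemize}
\item If $T$ is a path, it is a linear layout of $G$, and $\mathrm{span}_T(v)$ is the distance from $v$ to its last later neighbor. So $\max_v\mathrm{span}_T(v)$ is the bandwidth of the layout. This gives $\mathrm{ts}(G)\le\mathrm{bw}(G)$; branching trees $T$ may do better. In this sense treespan generalizes bandwidth, and $\mathrm{ts}(G)=\mathrm{bw}(G)$ for every proper interval graph.
\item A path with at least two vertices has treespan $1$: root it at an end.
\item A star with $d\ge1$ leaves has treespan $\lceil d/2\rceil$. Suppose $a$ leaves are above the center. If $a\ge1$, they are at different distances from it, so one of them is at distance at least $a$ and has span at least $a$. The $d-a$ other leaves are below the center and are counted in its span. So the maximum is at least $\max(a,d-a)$. For equality put $\lceil d/2\rceil$ leaves in a chain above the center and the others below it as children.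
\end{itemize}

The star shows the basic exchange: an edge is paid for by its upper end, and a vertex that cannot pay for all its neighbors must send some of them above itself, where they have to queue.

It is known that for each fixed $k$ one can decide $\mathrm{ts}(G)\le k$ in polynomial time, and that on trees of bounded maximum degree treespan is decidable in polynomial time. Open problem 4 of \cite{CT} asks whether, on trees, $\mathrm{ts}(G)\le k$ can be decided in time $f(k)\,n^{O(1)}$ for some computable function $f$, that is, whether the problem is \emph{fixed-parameter tractable} (FPT) when parameterized by~$k$.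

There is some reason to hope for a positive answer. When $G$ is a tree, one may assume that $\mathrm{span}_T(v)$ is just the sum of the $T$-distances from $v$ to its neighbors below it (fact (F2) in Section~\ref{sec:models}), so the costs are local and $G$ has no cycles. But the natural dynamic program over connected vertex sets $U$ of $G$ has to remember the edges that enter $U$ from above; there may be $k$ of them, which leads to about $n^k$ states (Section~\ref{sec:xp}). We show that a dependence of the exponent on $k$ cannot be avoided, unless $\mathrm{FPT}=\mathrm{W[1]}$.

\subsection{Results}

Recall that a \emph{parameterized reduction} maps an instance with parameter $m$, in time $F(m)$ times a polynomial in the input size, $F$ computable, to an equivalent instance whose parameter is bounded by a computable function of $m$. A problem is W[1]-hard if every problem in the class W[1] has a parameterized reduction to it. A W[1]-hard problem is not FPT unless $\mathrm{FPT}=\mathrm{W[1]}$. The only hardness fact needed for the main theorem is that \textsc{Multicolored Clique} is W[1]-hard: given a graph whose vertex set is partitioned into $m$ classes, with parameter $m$, is there a clique with one vertex from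 each class?

\begin{theorem}\label{thm:main}
Deciding, for a tree $G$ and an integer $k$, whether $\mathrm{ts}(G)\le k$ is W[1]-hard when parameterized by $k$, and even when parameterized by $k+\Delta(G)$, where $\Delta(G)$ is the maximum degree. Consequently, unless $\mathrm{FPT}=\mathrm{W[1]}$, it cannot be done in time $f(k)\,n^{O(1)}$ for any computable $f$.
\end{theorem}

So the answer to the question is no, under the standard assumption $\mathrm{FPT}\ne\mathrm{W[1]}$. Some assumption is unavoidable: the problem is in NP, with a rooted tree on $V$ as in Lemma~\ref{lem:models} as the certificate, so an unconditional negative answer would imply $\mathrm{P}\neq\mathrm{NP}$.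

The Exponential Time Hypothesis (ETH) states that satisfiability of 3-CNF formulas with $N$ variables cannot be decided in time $2^{o(N)}$. XNLP is the class of parameterized problems solvable by a nondeterministic algorithm in time $f(\kappa)\,N^{O(1)}$ and space $f(\kappa)\log N$, where $\kappa$ is the parameter, $N$ is the input size and $f$ is computable.

\begin{theorem}\label{thm:more}
For the problem of deciding $\mathrm{ts}(G)\le k$ on trees $G$ with $n$ vertices the following hold.
\begin{itemize}
\item[(a)] Assuming ETH, there is no algorithm with running time $f(k)\,n^{o(\sqrt k)}$, for any computable $f$.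
\item[(b)] Parameterized by $k$, the problem is XNLP-hard, and W[$t$]-hard for every $t$.
\item[(c)] For $k\ge1$ it is solvable in time $(k+1)^{O(k)}n^{k+O(1)}$.
\end{itemize}
\end{theorem}

Parts (a) and (b) use published theorems, which are quoted in Section~\ref{sec:further}.

\subsection{The idea}

We reduce from a problem about $m$ counters with values in $\{0,\dots,\nu\}$ that may only increase; a list of tests, performed in order, forbids certain combinations of values of two counters (Section~\ref{sec:cc}). In the tree $G$ that we construct, a center $q$ is joined to one \emph{clock} and to $m$ \emph{legs}, which are long paths. If a rooted tree $T$ respects all bounds on the spans, its path from the root to $q$ has, from some vertex $z_0$ on, the form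
\[
z_0,\ I_1,\ B_1,\ I_2,\ B_2,\ \dots,\ I_{N+1},\ B_{N+1}\ni q ,
\]
where the \emph{blocks} $B_t$ are rigid runs of clock vertices and the \emph{rooms} $I_t$ have a bounded number of seats. The legs have to run along with the clock. Apart from some vertices near its beginning, a leg can afford an edge across one block but not across two. So leg $i$ has a last vertex in front of each block, and this vertex advances by at least one step per round. If it is vertex number $t+\sigma$ of the leg at round $t$, then $\sigma$ is the value of counter $i$, and it can only increase. A test of values $r$, $r'$ of two counters $i$, $i'$ at round $t$ is made by making vertex number $t+r$ of leg $i$ and vertex number $t+r'$ of leg $i'$ \emph{heavy}: a heavy vertex needs extra seats if it is the last one before a block. At a test round the room $I_t$ has enough seats for one heavy vertex, but not for two. Section~\ref{sec:toy} works this out in the smallest case.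

Two technical matters come first: Section~\ref{sec:models} replaces decompositions by rooted trees on $V(G)$, and Section~\ref{sec:cap} shows how to give every vertex its own budget in place of the common bound $k$.

\section{Models}\label{sec:models}

\begin{definition}
A \emph{model} of a connected graph $G$ is a rooted tree $T$ on the vertex set $V(G)$ such that the ends of each edge of $G$ are comparable in $T$. \emph{Above} and \emph{below} mean proper ancestor and proper descendant in $T$. We write $T_w$ for the set consisting of $w$ and all vertices below $w$, and $d(u,v)=\mathrm{depth}(v)-\mathrm{depth}(u)$ if $u$ is above $v$. A \emph{lower neighbor} of $v$ is a $G$-neighbor of $v$ that is below $v$. Finally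
\[
\mathrm{span}_T(v)=\bigl|\{w \text{ below } v:\ T_w\text{ contains a $G$-neighbor of } v\}\bigr| .
\]
\end{definition}

So $\mathrm{span}_T(v)$ is the number of vertices other than $v$ on the union of the $T$-paths from $v$ to its lower neighbors. We omit the subscript $T$ when it is clear.

\begin{lemma}\label{lem:models}
For every connected graph $G$, $\mathrm{ts}(G)=\min_T\max_v\mathrm{span}_T(v)$, where $T$ runs over the models of $G$.
\end{lemma}

\begin{proof}
($\le$) Given a model $T$, use $T$ itself as decomposition tree, with bags
\[
X_w=\{w\}\cup\{v\text{ above }w:\ v\text{ has a $G$-neighbor in }T_w\}.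
\]
The root bag has size $1$. Let $u$ be the parent of $w$. A vertex $v\ne w$ of $X_w$ is $u$, or it is above $u$ and has a neighbor in $T_w\subseteq T_u$; in both cases $v\in X_u$. So $X_w\setminus X_u\subseteq\{w\}$. If $uv$ is an edge with $v$ above $u$, then $u,v\in X_u$. The nodes whose bags contain $v$ are $v$ and the vertices counted in $\mathrm{span}(v)$. They form a connected set of size $1+\mathrm{span}(v)$.

($\ge$) Given an ordered tree decomposition with root $r$, let $\mathrm{top}(v)$ be the node closest to $r$ whose bag contains $v$. Since $|X_r|=1$ and every other bag introduces at most one vertex, the map $\mathrm{top}$ is injective. Let $u$ be above $v$ iff $\mathrm{top}(u)$ is a proper ancestor of $\mathrm{top}(v)$. This defines a rooted tree $T$ on $V$, whose root is the vertex in $X_r$. If $uv$ is an edge with both ends in the bag $X_i$, then each of $\mathrm{top}(u)$ and $\mathrm{top}(v)$ is $i$ or an ancestor of $i$, so $u$ and $v$ are comparable, and $T$ is a model.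

Now let $w$ be counted in $\mathrm{span}_T(v)$ because of a neighbor $x\in T_w$ of $v$, and let $X_i$ be a bag containing $v$ and $x$. On the path from $r$ to $i$ the nodes $\mathrm{top}(v)$, $\mathrm{top}(w)$, $\mathrm{top}(x)$ appear in this order, where the last two may be equal. As $v$ is in the bags of $\mathrm{top}(v)$ and of $i$, we get $v\in X_{\mathrm{top}(w)}$. Also $v\in X_{\mathrm{top}(v)}$. Since $\mathrm{top}$ is injective, $s(v)\ge1+\mathrm{span}_T(v)$.
\end{proof}

We use the following facts throughout.

\smallskip
\noindent\textbf{(F0)} \emph{A vertex set $F\ne\emptyset$ that is connected in $G$ has a \emph{topmost} vertex: a vertex $f\in F$ with $F\subseteq T_f$.} Take $f\in F$ of minimum depth. If $F\not\subseteq T_f$, there is an edge $xy$ of $G[F]$ with $x\in T_f$ and $y\notin T_f$. Then $y$ is not below $x$, so it is above $x$. Hence $y$ is comparable with $f$, and as $y\notin T_f$, it is above $f$. This contradicts the choice of $f$.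

\smallskip
\noindent\textbf{(F1)} \emph{If $u$ is a lower neighbor of $v$, then $d(v,u)\le\mathrm{span}(v)$; and $v$ has at most $\mathrm{span}(v)$ lower neighbors.} Each vertex other than $v$ on the $T$-path from $v$ to $u$ is counted in $\mathrm{span}(v)$, and so is each lower neighbor.

\smallskip
Branches of $T$ that contain unrelated parts of $G$ can be taken apart. A model $T$ is \emph{normal} if $G[T_w]$ is connected for every vertex $w$.

\begin{lemma}\label{lem:normal}
For every model $T$ of a connected graph $G$ there is a normal model $T'$ with $\mathrm{span}_{T'}(v)\le\mathrm{span}_T(v)$ for all $v$.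
\end{lemma}

\begin{proof}
Among all models whose spans are pointwise at most those of $T$, take one with minimum sum of depths, and call it $T$ again. Suppose $G[T_w]$ is disconnected. Then $w$ is not the root; let $u$ be its parent. Let $A$ be a component of $G[T_w]$ that does not contain $w$. Delete $A$ from $T_w$, letting each remaining vertex take its nearest remaining ancestor as parent. Then hang $A$ below $u$, with the order induced by $T$; this order is a rooted tree since $A$ has a topmost vertex by (F0).

There are no edges between $A$ and $T_w\setminus A$, and every neighbor of $A$ outside $T_w$ is above $w$, hence equal to $u$ or above $u$. So the new tree is a model. Its ancestor relation is contained in the old one, so every vertex that is counted in a new span was counted in the old one. Each vertex of $A$ has lost the ancestor $w$, so the sum of depths has decreased, a contradiction.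
\end{proof}

\noindent\textbf{(F2)} \emph{If $G$ is a tree and $T$ is normal, then $\mathrm{span}(v)=\sum_u d(v,u)$, the sum being over the lower neighbors $u$ of $v$.} We have to see that the $T$-paths from $v$ to two lower neighbors $u_1,u_2$ share no vertex below $v$. If $w$ were such a vertex, $T_w$ would be a connected set that avoids $v$ and contains $u_1$ and $u_2$, which lie in different components of $G-v$.

\section{Individual capacities}\label{sec:cap}

It is easier to design a tree if each vertex has its own budget. Let $k\ge1$, let $M$ be a tree, and let $c:V(M)\to\{0,\dots,k\}$. A \emph{$c$-model} of $M$ is a model of $M$ with $\mathrm{span}(v)\le c(v)$ for all $v$. We want to express the existence of a $c$-model as a treespan condition with the common bound $k$.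

The first attempt is to attach $k-c(v)$ leaves to $v$, hoping that each of them uses one unit of the span of $v$. This fails for the reason seen in the star: a leaf may stand above $v$ and then costs $v$ nothing. We need a rooted gadget that is forced to stay below $v$. Let $H$ be the rooted tree with root at level $0$ in which every non-leaf has exactly $k$ children and all leaves are at level
\[
L=k(k+1)+1 .
\]
If the root of $H$ is above $v$, it pays at least $1$ for its edge to $v$, so it cannot keep all its $k$ children below itself. A child that is sent up now pays for the edge to its parent, and is in the same situation. The resulting cascade through the levels produces a long run of vertices of $H$ on one root path of the model. The rest of the graph lies on both sides of this run and is connected, so it needs an edge across the run, which is too expensive.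

For this last step the root of the model must not be in $H$. Therefore we use two copies. Fix $a_*\in V(M)$. Let $\widehat M$ be $M$ with $k-c(v)$ disjoint copies of $H$ attached to each vertex $v$, each by an edge from $v$ to the root of the copy. Let $G$ consist of two copies of $\widehat M$ and the edge $a_*^1a_*^2$ between the two copies of $a_*$. Then $G$ is a tree.

\begin{lemma}\label{lem:cap}
\begin{itemize}
\item[(i)] If $M$ has a $c$-model with root $a_*$ in which $\mathrm{span}(a_*)\le c(a_*)-1$, then $\mathrm{ts}(G)\le k$.
\item[(ii)] If $\mathrm{ts}(G)\le k$, then $M$ has a $c$-model.
\end{itemize}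
\end{lemma}

\begin{proof}
(i) Use the given model on both copies of $M$ and make $a_*^2$ a child of $a_*^1$. Below each $v$ hang each copy of $H$ attached to $v$ in its natural rooted form, its root being a child of $v$. This is a model of $G$. Each attached copy of $H$ contributes exactly $1$ to the span of $v$, so in a copy of $M$ a vertex $v\ne a_*^1$ has span at most $c(v)+(k-c(v))=k$. For $a_*^1$ the additional child $a_*^2$ contributes $1$, and the span is at most $(c(a_*)-1)+(k-c(a_*))+1=k$. The lower neighbors of a vertex of $H$ are its at most $k$ children, so its span is at most $k$.

(ii) By Lemmas~\ref{lem:models} and~\ref{lem:normal} there is a normal model $T$ of $G$ with all spans at most $k$. Let $\rho$ be its root. By symmetry we may assume that $\rho$ is not in the second copy of $\widehat M$. Let $H$ be a copy attached to a vertex $v$ of the second copy of $M$, and let $y$ be its root.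

\smallskip
\emph{Claim: $y$ is below $v$.} Suppose that $y$ is above $v$.

\emph{The cascade.} For $x\in V(H)$ let $\pi(x)$ be the parent of $x$ in $H$, with $\pi(y)=v$. For a non-leaf $x$ of $H$ that is above $\pi(x)$ in $T$, let $A(x)$ be the set of $H$-children of $x$ that are above $x$, and $a(x)=|A(x)|$. The lower neighbors of $x$ are $\pi(x)$ and the $k-a(x)$ other children. By (F2), $k\ge d(x,\pi(x))+(k-a(x))$, so
\begin{equation}\label{eq:casc}
1\le d(x,\pi(x))\le a(x) .
\end{equation}
Put $x_0=y$. For $0\le j<L$ let $x_{j+1}$ be the element of $A(x_j)$ of smallest depth. This is well defined: $x_j$ has level $j<L$, so it is a non-leaf, it is above $\pi(x_j)$, and $A(x_j)\neq\emptyset$ by \eqref{eq:casc}. Moreover $\pi(x_{j+1})=x_j$. The other elements of $A(x_j)$ lie strictly between $x_{j+1}$ and $x_j$, so $d(x_{j+1},x_j)\ge a(x_j)$. If $x_{j+1}$ is a non-leaf, \eqref{eq:casc} also gives $a(x_{j+1})\ge d(x_{j+1},x_j)$. Hence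
\[
1\le a(x_0)\le a(x_1)\le\dots\le a(x_{L-1})\le k .
\]
These are $L>k(k+1)$ numbers with at most $k$ values, so some value is taken at $k+2$ consecutive indices $j_0,\dots,j_0+k+1$. For $j_0\le j\le j_0+k$ we have $a(x_j)\le d(x_{j+1},x_j)\le a(x_{j+1})=a(x_j)$, so $d(x_{j+1},x_j)=a(x_j)$, and the vertices strictly between $x_{j+1}$ and $x_j$ are exactly those of $A(x_j)\setminus\{x_{j+1}\}$. Put $w=x_{j_0+k+1}$. The $T$-path from $w$ down to $x_{j_0}$ lies in $V(H)$, it has at least $k+2$ vertices, and all of them are above $v$.

\emph{The jump.} Since $\rho\notin V(H)$, the root $\rho$ is above $w$. The graph $G-V(H)$ is connected; consider the path in it from $\rho$ to $v$. Let $u$ be the last vertex of this path that is above $w$. As $v$ is below $w$, we have $u\neq v$; let $u'$ be the next vertex. Let $f'$ be the topmost vertex of the part $[u',v]$ of the path. Then $f'$ is $v$ or above $v$, so it is comparable with $w$ and with $x_{j_0}$. It is not above $w$, by the choice of $u$, and $f'\ne w$ since $w\in V(H)$. So $f'$ is below $w$. As it is not on the run from $w$ to $x_{j_0}$, which consists of vertices of $H$, it is below $x_{j_0}$. Thus $u'\in T_{f'}$ is below $x_{j_0}$ while $u$ is above $w$. So $u'$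 is a lower neighbor of $u$, and $\mathrm{span}(u)\ge d(u,u')\ge k+2$ by (F1), a contradiction. This proves the claim.

\smallskip
Now restrict $T$ to the second copy of $M$: the parent of a vertex is its nearest ancestor in this copy, and the root is given by (F0). This is a model of $M$. In $T$ the span of $v\in V(M)$ counts the $k-c(v)$ roots of the attached copies of $H$, by the claim, and also every vertex of $M$ that is counted in the restricted model. So the span of $v$ in the restricted model is at most $k-(k-c(v))=c(v)$.
\end{proof}

From now on we only have to construct $M$ and $c$.

\section{One test, by hand}\label{sec:toy}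

A \emph{pendant} of a vertex $v$ is a leaf attached to $v$. The following small tree contains the mechanism by which a test works.

Let $g\ge1$, and let $q$ be a vertex of capacity $c(q)=0$ with $g$ pendants of capacity $g$ and three further neighbors: $z$ with $c(z)=g+6$, and $u_1,u_2$ with $c(u_1)=c(u_2)=g+2$. Call $u_h$ \emph{heavy} if it has three pendants, of capacity $6$; otherwise it has none.

\begin{proposition}
If only $u_1$ is heavy, this tree has a $c$-model with root $z$. If both $u_1$ and $u_2$ are heavy, it has no normal $c$-model with root $z$.
\end{proposition}

\begin{proof}
Consider any normal $c$-model with root $z$. As $c(q)=0$, all neighbors of $q$ are above $q$. Each of the $g$ pendants of $q$ is at distance at most $g$ from $q$, and they are at different distances, so they occupy precisely the distances $1,\dots,g$: they form a rigid \emph{block} in front of $q$. The root $z$ is at distance at most $g+6$, so between $z$ and the block there is a \emph{room} with at most $5$ seats. The vertices $u_1,u_2$ are above $q$, not in the block, and not the root, so they sit in the room. By (F2), $d(u_h,q)$ plus the number of pendants of $u_h$ below $u_h$ is at most $g+2$. As $d(u_h,q)\ge g+1$, at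 most one pendant of $u_h$ is below $u_h$. If $u_h$ is heavy, at least two of its pendants are above it and below the root, so they sit in the room. If both are heavy, this needs $2+2\cdot2=6$ seats, a contradiction.

If only $u_1$ is heavy, five seats suffice. Take the chain
\[
z,\ \ell_1,\ell_2,\ell_3,\ u_1,\ u_2,\ \text{the $g$ pendants of $q$},\ q,
\]
where $\ell_1,\ell_2,\ell_3$ are the pendants of $u_1$. The spans are: $g+6$ for $z$; $3,2,1$ for the $\ell$'s; $g+2$ for $u_1$; $g+1$ for $u_2$; $g,\dots,1$ for the pendants of $q$; and $0$ for $q$.
\end{proof}

The room has $m+3$ seats with $m=2$: one for each $u_h$ and three spare ones, which is enough for one heavy vertex and not enough for two. In the construction below there are many rooms in a row, separated by blocks; $u_1,\dots,u_m$ are replaced by $m$ long paths, and the vertex of path $i$ that stands in front of a given block shows the value of counter~$i$. The block before a room takes over the role of the root $z$ in keeping the pendants inside the room. A test that forbids a value of a single counter uses one vertex with six pendants instead of two vertices with three pendants each: at least five of the six would need a seat.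

\section{Checking counters}\label{sec:cc}

\begin{definition}
\textsc{Checking Counters} (CC). The input consists of integers $m\ge1$ and $\nu\ge0$, with $\nu$ in unary, and a list of tests $\tau_j=(i_j,r_j,i'_j,r'_j)$, $1\le j\le J_0$, with $i_j,i'_j\in\{1,\dots,m\}$ and $r_j,r'_j\in\{0,\dots,\nu\}$. The question is whether there are vectors $x^1\le x^2\le\dots\le x^{J_0}$ (componentwise) in $\{0,\dots,\nu\}^m$ such that for no $j$ both $x^j_{i_j}=r_j$ and $x^j_{i'_j}=r'_j$. The parameter is $m$.
\end{definition}

If both equations hold for $j$, the test $\tau_j$ is \emph{violated}. A test with $i_j=i'_j$ and $r_j\ne r'_j$ can never be violated. We delete all such tests; a solution for the remaining tests extends to the deleted ones by repeating vectors.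

\begin{proposition}\label{prop:clique}
There is a polynomial-time reduction from \textsc{Multicolored Clique} with $m\ge2$ classes to CC with $m$ counters.
\end{proposition}

\begin{proof}
Let $V_1,\dots,V_m$ be the classes. Pad them with isolated vertices so that all have the same size $\nu+1\ge1$, and number the vertices of each class $0,\dots,\nu$. As $m\ge2$, the new vertices are in no multicolored clique. Let $\mathcal L$ be a list of all $(i,r,i',r')$ with $i<i'$ such that vertex $r$ of $V_i$ is not adjacent to vertex $r'$ of $V_{i'}$. The CC instance consists of $m\nu+1$ passes over $\mathcal L$. If $\mathcal L$ is empty, both instances are yes-instances; let $\mathcal L\neq\emptyset$.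

A multicolored clique, as a constant sequence of vectors, is a solution. Conversely, consider a solution. If the vector is not constant during a pass, then $\sum_i x_i$ increases strictly between two tests of this pass. This sum is an integer in $[0,m\nu]$ that never decreases, so this happens in at most $m\nu$ passes. Hence the vector is constant in some pass. All tests of $\mathcal L$ are applied to it, so the vertices it selects are pairwise adjacent.
\end{proof}

The main work is the following reduction.

\begin{theorem}\label{thm:red}
From an instance of CC with $m$ counters one can compute, in time $F(m)$ times a polynomial in the input size, with $F$ computable, a tree $G$ of maximum degree at most $2k+2$, where $k=2m^2+7m+27$, such that $\mathrm{ts}(G)\le k$ if and only if the instance is a yes-instance.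
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:red}]
\textsc{Multicolored Clique} with one class is trivial. For $m\ge2$ classes compose the reductions of Proposition~\ref{prop:clique} and Theorem~\ref{thm:red}. Both $k$ and $k+\Delta(G)\le3k+2$ are bounded in terms of $m$.
\end{proof}

Theorem~\ref{thm:red} is proved in Sections~\ref{sec:skel}--\ref{sec:conv}.

\section{The skeleton}\label{sec:skel}

\subsection{Parameters and rounds}

Given a CC instance, put
\[
S=2m+6,\qquad g=2S,\qquad C=g+3+2S=2g+3,
\]
\[
D_m=C+1,\qquad D_i=D_{i+1}+2m+1\quad(1\le i<m),\qquad k=D_1 .
\]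
As $D_m=8m+28$, we have $k=8m+28+(m-1)(2m+1)=2m^2+7m+27$. Here $S$ is the number of seats of an ordinary room, enough for two vertices of each leg and six pendants. A block will consist of $g+3$ vertices, among them $g$ pendants. The number $C$ is the capacity of an ordinary leg vertex. It suffices to reach from any seat of a room to any seat of the next room, across one block; it does not suffice to cross a block and the $g$ pendants of the next one, as this takes distance at least $2g+4$. Both properties hold because $g=2S$. The numbers $D_i$ are explained below. Put further
\[
\Lambda=mk,\qquad \omega=2\nu+\Lambda+2 .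
\]

\emph{The test list.} The legs will get in step with the clock only up to a delay of at most $\Lambda$ rounds, so that a counter might begin with a negative value, at least $-\Lambda$. We remove this delay by additional tests. The list begins with, for each $i\in\{1,\dots,m\}$ and $r=-\Lambda,-\Lambda+1,\dots,-1$ in this order, the \emph{squeeze test} $(i,r,i,r)$, which forbids the value $r$ for counter $i$. Then follow the tests of the CC instance in their order. Let $J\ge1$ be the total number of tests. Test $j$ is performed at the \emph{test round}
\[
t_j=\Lambda+1+j\omega ,
\]
and we put $N+1=t_J+\omega$ and $\ell=N+1+\nu$. The rounds are $1,\dots,N+1$. The room of round $t$ will have $S_t$ seats, where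
\[
S_t=m+3\ \text{ if $t$ is a test round},\qquad S_t=S\ \text{ otherwise.}
\]

\subsection{The tree $M$ and its capacities}

The tree $M$ is shown in Figure~\ref{fig:M}. All pendants are leaves, except that one pendant $\alpha$ of $d_1$ has a further neighbor $a_*$; we still call $\alpha$ a pendant of $d_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.12cm,y=1cm,every node/.style={font=\footnotesize}]
\node[circle,fill,inner sep=1.4pt,label=above:$z_0$] (z0) at (0,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$b_1$] (b1) at (1,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$x_1$] (x1) at (2,2.4) {};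
\node[circle,fill,inner sep=1.4pt,label=above:$z_1$] (z1) at (3,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$z_{N-1}$] (zn1) at (5,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$b_N$] (bn) at (6,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$x_N$] (xn) at (7,2.4) {};
\node[circle,fill,inner sep=1.4pt,label=above:$z_N$] (zn) at (8,2.4) {};
\node[circle,fill,inner sep=2pt,label=above:$q$] (q) at (10,1.4) {};
\draw (z0)--(b1)--(x1)--(z1) (zn1)--(bn)--(xn)--(zn)--(q);
\draw[dashed] (z1)--(zn1);
\draw (b1)--++(-0.25,-0.5) (b1)--++(0,-0.5) (b1)--++(0.25,-0.5);
\draw (bn)--++(-0.25,-0.5) (bn)--++(0,-0.5) (bn)--++(0.25,-0.5);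
\draw (q)--++(0.6,0.25) (q)--++(0.6,0) (q)--++(0.6,-0.25);
\node at (1,1.7) {$g$};
\node at (6,1.7) {$g$};
\node at (10.85,1.4) {$g$};
\node[circle,fill,inner sep=1.4pt,label=above:$d_i$] (d) at (0,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:$e_i$] (e) at (1,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:{$y_{i,i}$}] (yi) at (2,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:{$y_{i,m}$}] (ym) at (3.6,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:{$p_{i,1}$}] (p1) at (4.6,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:{$p_{i,t_j+r}$}] (ph) at (6.2,0.3) {};
\node[circle,fill,inner sep=1.4pt,label=above:{$p_{i,\ell}$}] (pl) at (8,0.3) {};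
\draw (d)--(e)--(yi) (ym)--(p1) (pl)--(q);
\draw[dashed] (yi)--(ym) (p1)--(ph)--(pl);
\draw (d)--++(-0.25,-0.5) (d)--++(0,-0.5) (d)--++(0.25,-0.5);
\draw (ph)--++(-0.25,-0.5) (ph)--++(0,-0.5) (ph)--++(0.25,-0.5);
\node at (0,-0.45) {$D_i$};
\node at (6.2,-0.45) {$3$};
\draw (q)--++(-0.35,-0.8) (q)--++(0,-0.8);
\node at (9.95,0.35) {other legs};
\end{tikzpicture}
\caption{The tree $M$: the center $q$, the clock (top), and one of the $m$ legs (bottom). Short strokes are pendants, with their number. The leg vertex with three pendants is a heavy vertex. Each test makes either two vertices on different legs heavy, with three pendants each, or one vertex, with six pendants. The vertex $a_*$, attached to one of the $D_1$ pendants of $d_1$, is not shown.}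
\label{fig:M}
\end{figure}

\begin{itemize}
\item \emph{Center.} A vertex $q$ with $c(q)=0$ and $g$ pendants of capacity $g$.
\item \emph{Clock.} A path $z_0,b_1,x_1,z_1,b_2,x_2,z_2,\dots,b_N,x_N,z_N,q$ with
\[
c(b_t)=c(x_t)=1\quad(1\le t\le N),\qquad c(z_{t-1})=S_t+g+1\quad(1\le t\le N+1).
\]
Each $b_t$ with $t\le N$ has $g$ pendants of capacity $g$. We put $b_{N+1}:=q$.
\item \emph{Leg $i$}, for $1\le i\le m$. A path
\[
d_i,\ e_i,\ y_{i,i},\ y_{i,i+1},\dots,y_{i,m},\ p_{i,1},\dots,p_{i,\ell},\ q
\]
with $c(d_i)=c(e_i)=1$, where $d_i$ has $D_i$ pendants of capacity $D_i$. The $y_{i,j}$ are called \emph{waiters}; $c(y_{i,j})=D_{j+1}+2m$ for $j<m$ and $c(y_{i,m})=C$. Let $Y_i$ be the set of all $y_{i,j}$ and $p_{i,l}$ on leg $i$.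
\item \emph{Heavy vertices.} For each test $j=(i,r,i',r')$ attach three pendants to $p_{i,t_j+r}$ and three pendants to $p_{i',t_j+r'}$; if these are the same vertex, it gets six. These pendants have capacity $6$. A vertex $p_{i,l}$ with pendants is \emph{heavy} and has capacity $g+5$. All other $p_{i,l}$ have capacity $C$.
\item \emph{Root.} A leaf $a_*$ with $c(a_*)=2$, attached to the pendant $\alpha$ of $d_1$.
\end{itemize}

Some words about the beginning of a leg. All legs must be under way when the clock starts. Leg $i$ starts with $d_i$ and its pendants, which will form a rigid run of more than $D_i$ vertices; this is too long for a room, so it has to come before $z_0$. But then the starts of legs $i+1,\dots,m$ also come before $z_0$, and leg $i$ must be able to wait for them: the waiter $y_{i,j}$ is there to reach across the start of leg $j+1$. This needs a large capacity, more than $D_{j+1}$. On the other hand no vertex of $Y_i$ may be able to reach across the start of its own leg. This is why the $D_i$ decrease in $i$. The price is that a waiter might also be used to wait for several rounds of the clock; this is the delay that the squeeze tests remove.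

\subsection{Elementary properties}

\begin{itemize}
\item[(P1)] The indices $t_j+r$, $t_j+r'$ used by test $j$ lie in $[t_j-\Lambda,t_j+\nu]$, which is contained in $[1,\ell-1]$ since $t_j>\Lambda$ and $t_j+\nu\le t_J+\nu\le\ell-1$. In particular $p_{i,\ell}$ is not heavy.
\item[(P2)] Each $p_{i,l}$ is used by at most one test, and \emph{if $p_{i,l}$ is heavy, then $p_{i,l+1}$ is not heavy}. Indeed, a test uses at most one index on each leg, because tests with $i=i'$ have $r=r'$. And the index windows of consecutive tests are not even adjacent: $t_{j+1}-\Lambda=t_j+2\nu+2>t_j+\nu+1$. So each heavy vertex belongs to exactly one test, and the pendants of the heavy vertices of one test are six in number: three at each of two vertices on different legs, or six at one vertex.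
\item[(P3)] Every $u\in Y_i$ has $c(u)<D_i$: for $i\le j<m$ we have $D_{j+1}+2m=D_j-1<D_i$, and $g+5\le C<D_m\le D_i$.
\item[(P4)] All capacities are at most $k$; note $S+g+1=6m+19<k$.
\end{itemize}

Let $G$ be built from $M$, $c$, $k$ and $a_*$ as in Section~\ref{sec:cap}. The degrees in $M$ are at most $k+2$: the degree of $q$ is $g+1+m=5m+13$, that of $d_i$ is $D_i+1\le k+1$, that of $b_t$ ($t\le N$) is $g+2$, and all others are at most $8$. The copies of $H$ add at most $k$ to the degree of a vertex of $M$. The degree of $a_*^1$ and $a_*^2$ in $G$ is $1+(k-2)+1=k$, and vertices of $H$ have degree at most $k+1$. So $\Delta(G)\le2k+2$. The size of $M$ is bounded by a function of $m$ times a polynomial in the input size, and the size of $H$ depends only on $m$. So the size of $G$ and the time to construct it are as claimed in Theorem~\ref{thm:red}.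

\section{From a solution to a decomposition}\label{sec:forward}

Let $x^1\le x^2\le\cdots$ be a solution of the CC instance. We construct a $c$-model of $M$ with root $a_*$.

\subsection{Schedules}

We first decide which leg vertices belong to which round. Between two consecutive test rounds there are $\omega-1\ge\nu$ other rounds, and $\omega\ge\nu$ rounds follow $t_J$. So for each $i$ we can choose integers
\[
0=\sigma_i(0)\le\sigma_i(1)\le\dots\le\sigma_i(N+1)=\nu
\]
with all increments in $\{0,1\}$ and with no increment at a test round (that is, $\sigma_i(t_j)=\sigma_i(t_j-1)$), such that $\sigma_i=0$ up to and including the last squeeze-test round, and at the round of each CC test $\sigma_i$ equals the $i$-th entry of the corresponding vector. Put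
\[
\lambda_i(t)=t+\sigma_i(t) .
\]
Then $\lambda_i(t)-\lambda_i(t-1)\in\{1,2\}$, with value $1$ at test rounds. Moreover $\lambda_i(0)=0$, $\lambda_i(1)=1$ and $\lambda_i(N+1)=\ell$. \emph{Round $t$ of leg $i$} consists of the vertices $p_{i,l}$ with $\lambda_i(t-1)<l\le\lambda_i(t)$; there are one or two of them. The last one, $p_{i,\lambda_i(t)}$, is \emph{parked at $t$}. Let $Q_t$ be the set of all $i$ whose vertex parked at $t$ is heavy; $Q_0=\emptyset$.

\smallskip
\emph{At each round $t$ the heavy vertices parked at $t$ belong to one test; so $|Q_t|\le2$, and they have at most six pendants altogether.} Indeed, if a heavy vertex of test $j$ on leg $i$ is parked at $t$, then $t+\sigma_i(t)\in[t_j-\Lambda,t_j+\nu]$, so $t\in[t_j-\Lambda-\nu,t_j+\nu]$. These windows are disjoint for different $j$, as $\omega>2\nu+\Lambda$.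

\smallskip
\emph{At a test round at most one heavy vertex is parked, and if there is one, it has exactly three pendants.} A heavy vertex parked at $t_j$ belongs to test $j=(i,r,i',r')$, because $t_j$ lies in the window of test $j$. So it is $p_{i,t_j+r}$ with $\sigma_i(t_j)=r$, or $p_{i',t_j+r'}$ with $\sigma_{i'}(t_j)=r'$. For a squeeze test this is impossible, since $\sigma_i(t_j)=0\ne r$. For a CC test the two equations do not both hold, since the test is not violated. So at most one heavy vertex is parked, and it has three pendants, because if the two index pairs coincided, both equations would hold.

\subsection{The model}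

The model consists of a long path from the root $a_*$ down to $q$, and of some leaves. The path begins with $a_*$ and then, for $j=1,\dots,m$, \emph{stage $j$}:
\[
\text{the $D_j$ pendants of $d_j$ ($\alpha$ first if $j=1$)},\ d_j,\ e_j,\ y_{j,j},\ y_{1,j},\ y_{2,j},\dots,y_{j-1,j}.
\]
Then comes $z_0$, and then, for $t=1,\dots,N+1$, first $I_t$ and then $B_t$. Here $B_t$ is: the $g$ pendants of $b_t$, then $b_t,x_t,z_t$, if $t\le N$; and the $g$ pendants of $q$, then $q$, if $t=N+1$. The room $I_t$ consists, in order, of
\begin{enumerate}
\item[(1)] the first round-$t$ vertex of each leg $i\in Q_{t-1}$, in order of $i$;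
\item[(2)] all other round-$t$ vertices except the heavy ones parked at $t$, those of the same leg in order of index;
\item[(3)] the pendants of the heavy vertices parked at $t$, leg by leg in order of $i$;
\item[(4)] the heavy vertices parked at $t$, in order of $i$.
\end{enumerate}
Part (1) is there because a heavy parked vertex can afford little more than the next block; its successor must be among the first vertices of the next room. Part (1) and part (4) never claim the same vertex: a vertex in part (1) is the successor of a heavy vertex, so it is not heavy by (P2). If round $t$ of leg $i$ has two vertices, the first is in part (1) or (2) and the second, being parked, is in part (2) or (4). So on each leg the vertices appear in order of index.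

The only vertices of $M$ not on this path are the pendants of heavy vertices that are not parked at any round. They are hung as leaf children of their neighbors. This is a model of $M$ with root $a_*$. Each leg has at most two vertices in round $t$, and exactly one at a test round, so
\[
|I_t|\le2m+6=S\ \text{ always, and }\ |I_t|\le m+3\ \text{ at test rounds; that is, } |I_t|\le S_t .
\]

\subsection{The spans}

The span of a vertex on the path is the distance to its last lower neighbor on the path (zero if there is none) plus the number of its hung pendants. We go through all vertices.

\begin{itemize}
\item $a_*$: its neighbor $\alpha$ is next, so the span is $1=c(a_*)-1$.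
\item Pendants of $d_j$, including $\alpha$: the only lower neighbor is $d_j$, at distance at most $D_j$. Pendants of $b_t$, including $b_{N+1}=q$: at most $g$.
\item $d_j$, $e_j$, and $b_t$, $x_t$ for $t\le N$: the only lower neighbor is the next vertex; span $1$. For $q$: all neighbors are above; span $0$.
\item $y_{i,j}$ with $j<m$: at most $j-1$ vertices follow it in stage $j$; then come the $D_{j+1}+2$ vertices of stage $j+1$ before $y_{j+1,j+1}$; and $y_{i,j+1}$ is among the first $j+1$ vertices after these. So the distance is at most $(j-1)+(D_{j+1}+2)+(j+1)=D_{j+1}+2j+2\le D_{j+1}+2m$.
\item $y_{i,m}$: the distance to $p_{i,1}\in I_1$ is at most $(m-1)+1+S\le C$.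
\item $z_{t-1}$: the distance to $b_t$ is $|I_t|+g+1\le S_t+g+1=c(z_{t-1})$.
\item Non-heavy $p_{i,l}$ in $I_t$: its successor on the leg is in $I_t$ or $I_{t+1}$, or it is $q$ if $l=\ell$, and then $t=N+1$. So the distance is at most $(S-1)+(g+3)+S\le C$.
\item Heavy $p_{i,l}$ in $I_t$, not parked: its successor is in the same round, so in $I_t$; and its pendants, at most six, are its children. So the span is at most $(S-1)+6=2m+11\le g+5$.
\item Heavy $p_{i,l}$ parked at $t$: here $t\le N$, because $p_{i,\ell}$ is not heavy. All pendants are above it. If it is the $h$-th vertex of part (4) of $I_t$, then its successor is the $h$-th vertex of part (1) of $I_{t+1}$. So the span is $(|Q_t|-h)+(g+3)+h=|Q_t|+g+3\le g+5$.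
\item Pendants of heavy vertices in part (3): if a single heavy vertex is parked at $t$, its pendants are directly above it, at distance at most their number, which is at most $6$. If two are parked, each has three pendants; the distances are at most $6$ for the pendants of the first and at most $4$ for those of the second. Hung pendants have span $0$.
\end{itemize}

So this is a $c$-model of $M$ with root $a_*$ and $\mathrm{span}(a_*)=c(a_*)-1$. By Lemma~\ref{lem:cap}(i), $\mathrm{ts}(G)\le k$.

\section{From a decomposition to a solution}\label{sec:conv}

Now let $\mathrm{ts}(G)\le k$. By Lemmas~\ref{lem:cap}(ii) and~\ref{lem:normal}, $M$ has a normal $c$-model $T$. We fix it for the whole section. We have to find in $T$ the structure that we built in Section~\ref{sec:forward}: first the blocks, then the legs, and finally the counters. For vertices $a,b$ of $M$ we write $[a,b]$ for the path of $M$ between them.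

\subsection{Gates}

The vertices $b_t$ ($t\le N$) and $d_i$ have the same kind of neighborhood. In the intended order the pendants of $b_t$ come first, then $b_t$, then $x_t$. The next lemma says that there is only one other possibility, in which the path is traversed backwards.

\begin{lemma}[Gates]\label{lem:gate}
Let $b$ be a vertex of $M$ of capacity $1$ whose neighbors are: $\gamma\ge2$ vertices of capacity $\gamma$, called guards, which may have further neighbors; a vertex $e$ of capacity $1$, with neighbors $b$ and $y$ only; and possibly one more vertex $u$. Then one of the following holds:
\begin{itemize}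
\item[(A)] $e$ is a child of $b$, and the $\gamma$ nearest vertices above $b$ are exactly the guards; or
\item[(B)] $b$ is a child of $e$, $y$ is above $e$, and $d(y,e)\ge\gamma$.
\end{itemize}
In both cases $u$, if it exists, is above $b$ with $d(u,b)\ge\gamma+1$. In case (A) every non-guard above $b$ is at distance at least $\gamma+1$ from $b$.
\end{lemma}

\begin{proof}
By (F1), at most one neighbor of $b$ is below $b$, and a guard above $b$ is at distance at most $\gamma$ from $b$.

Suppose $e$ is below $b$. Then it is a child of $b$, as $c(b)=1$, and all other neighbors of $b$ are above $b$. The $\gamma$ guards are at different distances, so they occupy exactly the distances $1,\dots,\gamma$. This is (A), and the last two assertions follow.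

Suppose $e$ is above $b$. As $c(e)=1$, $b$ is a child of $e$ and the only lower neighbor of $e$, so $y$ is above $e$. At least $\gamma-1$ guards are above $b$, at distances at most $\gamma$, and distance $1$ is taken by $e$. So exactly $\gamma-1$ guards are above $b$, and they occupy the distances $2,\dots,\gamma$. The remaining guard is the unique lower neighbor of $b$, so $u$ is above $b$. Since $M$ has no triangle, $y$ is not a neighbor of $b$. So $u$ and $y$ are above $b$ and different from $e$ and the guards; hence both are at distance at least $\gamma+1$ from $b$. In particular $d(y,e)\ge\gamma$. This is (B).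
\end{proof}

\subsection{The clock}

Let $P$ be the path of $T$ from the root to $q$.

\begin{lemma}[Clock]\label{lem:clock}
$P$ contains $z_0,I_1,B_1,I_2,B_2,\dots,I_{N+1},B_{N+1}$ consecutively in this order and ends with $q$. Here $B_t$, for $t\le N$, consists of $g+3$ consecutive vertices: the $g$ pendants of $b_t$ in some order, then $b_t,x_t,z_t$. $B_{N+1}$ consists of the $g$ pendants of $q$, then $q$. The sets $I_t$ are possibly empty, and $|I_t|\le S_t$.
\end{lemma}

\begin{proof}
As $c(q)=0$, all neighbors of $q$ are above $q$. The $g$ pendants of $q$ have capacity $g$, so they are the $g$ nearest vertices above $q$, and $d(z_N,q)\ge g+1$. For $t\le N$ apply Lemma~\ref{lem:gate} to $b_t$, with its pendants as guards, $\gamma=g$, $e=x_t$, $y=z_t$ and $u=z_{t-1}$. We obtain: for all $1\le t\le N+1$, $z_{t-1}$ is above $b_t$ with $d(z_{t-1},b_t)\ge g+1$.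

Let $t\le N$. If (B) holds for $b_t$, then $x_t$ and $b_{t+1}$ are both lower neighbors of $z_t$, and (F2) gives $\mathrm{span}(z_t)\ge g+(g+1)=g+2S+1>S+g+1\ge c(z_t)$, a contradiction. So (A) holds and $x_t$ is a child of $b_t$. If $z_t$ were above $x_t$, it would be above $b_t$ and a non-guard, so $d(z_t,b_t)\ge g+1$ and $d(z_t,x_t)\ge g+2$; again $\mathrm{span}(z_t)\ge(g+2)+(g+1)>c(z_t)$. So $z_t$ is below $x_t$, and it is a child of $x_t$ since $c(x_t)=1$.

Hence $z_0,b_1,x_1,z_1,b_2,\dots,z_N,q$ lie in this order on $P$, with the stated blocks. Let $I_t$ be the set of vertices strictly between $z_{t-1}$ and the first vertex of $B_t$. By (F1), $|I_t|=d(z_{t-1},b_t)-g-1\le c(z_{t-1})-g-1=S_t$.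
\end{proof}

\subsection{The starts of the legs}

\begin{lemma}[Starts]\label{lem:start}
For each $i$, the $D_i$ pendants of $d_i$ (in some order), then $d_i,e_i,y_{i,i}$, are $D_i+3$ consecutive vertices of $P$, and they lie above $z_0$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:gate} to $d_i$, with the $D_i$ pendants of $d_i$ as guards (including $\alpha$ if $i=1$), $\gamma=D_i$, $e=e_i$, $y=y_{i,i}$, and no $u$. In case (B), $\mathrm{span}(y_{i,i})\ge D_i>c(y_{i,i})$ by (P3), a contradiction. So (A) holds.

\emph{No $u\in Y_i$ is above $d_i$.} Otherwise take such a $u$ that is closest to $d_i$ along the leg, and let $u'\in Y_i\cup\{e_i\}$ be the next vertex towards $d_i$. The topmost vertex of $[u',d_i]$ is $d_i$ or above $d_i$. It is not above $d_i$, by the choice of $u$ and since $e_i$ is below $d_i$. So it is $d_i$, and $u'$ is below $d_i$. As $u$ is a non-guard above $d_i$, we get $d(u,u')\ge(D_i+1)+1>c(u)$, which contradicts (F1).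

\emph{The start lies on $P$.} Let $\tau$ be the topmost vertex of $[e_i,q]$, whose vertices are $e_i$, the vertices of $Y_i$, and $q$. As $e_i\in T_\tau$, $\tau$ is $e_i$ or above $e_i$, so it is comparable with $d_i$. It is not $q$, since $p_{i,\ell}$ is above $q$. So $\tau$ is not above $d_i$ by what we have just shown, and $\tau\neq d_i$. Hence it is below $d_i$, and as $e_i$ is a child of $d_i$, $\tau=e_i$. So $q\in T_{e_i}$, that is, $e_i\in P$. Now $y_{i,i}\in T_{e_i}$ is a child of $e_i$, since $c(e_i)=1$. The topmost vertex of $[y_{i,i},q]$ is below $e_i$ and it is $y_{i,i}$ or above $y_{i,i}$, so it is $y_{i,i}$. Thus $q\in T_{y_{i,i}}$ and $y_{i,i}\in P$. With (A), the pendants of $d_i$, then $d_i,e_i,y_{i,i}$ are consecutive on $P$.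

\emph{The start is above $z_0$.} These $D_i+3>S$ consecutive vertices of $P$ contain neither $z_0$ nor any vertex of a block. By Lemma~\ref{lem:clock} they all lie above $z_0$ or all in one room $I_t$, and the latter is impossible as $|I_t|\le S$.
\end{proof}

\subsection{The legs}

Call the direction on leg $i$ from $d_i$ to $q$ \emph{inward}. Not all vertices of $Y_i$ need to lie on $P$: a part of a leg may hang off $P$ on a side branch. The next lemma shows that this does no harm.

\begin{lemma}[Legs]\label{lem:leg}
Let $u\in Y_i\cap P$.
\begin{itemize}
\item[(1)] Every vertex of $(Y_i\cup\{q\})\cap P$ below $u$ is inward of $u$.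
\item[(2)] Let $v$ be the first vertex of $(Y_i\cup\{q\})\cap P$ below $u$. Then
\[
d(u,v)\le c(u)-(\text{number of pendants of $u$ that are below $u$}).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $w$ be the child of $u$ on $P$. The set $T_w$ is connected in $M$, avoids $u$, and contains $q$ and all vertices of $P$ below $u$. So these vertices are in the component of $M-u$ that contains $q$.

(2) Let $u^+$ be the inward neighbor of $u$, and let $f$ be the topmost vertex of $[u^+,q]$. As $q\in T_f$, we have $f\in P$, so $f$ is comparable with $u$. It is not above $u$: this is clear if $f=q$, and if $f\in Y_i$ were above $u$, then by (1) $u$ would be inward of $f$, whereas $f\in[u^+,q]$ is inward of $u$. So $f$ is below $u$. By (1), all vertices of $(Y_i\cup\{q\})\cap P$ below $u$ lie in $[u^+,q]\subseteq T_f$, so the first of them is $f$; that is, $v=f$. As $u^+\in T_v$, $u^+$ is a lower neighbor of $u$ with $d(u,v)\le d(u,u^+)$. By (F2), $d(u,u^+)$ plus the number of pendants of $u$ below $u$ is at most $\mathrm{span}(u)\le c(u)$.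
\end{proof}

\subsection{The counters}

For $1\le t\le N+1$ let $\pi_i(t)$ be the last (that is, lowest) vertex of $Y_i\cap P$ above the block $B_t$. It exists, since $y_{i,i}$ is on $P$ above $z_0$. Blocks contain no vertex of $Y_i$. By Lemma~\ref{lem:leg}(1), $\pi_i(t)$ moves weakly inward as $t$ increases; in particular, the rounds $t$ with the same $\pi_i(t)$ are consecutive.

\emph{No $p$-vertex is $\pi_i(t)$ for two values of $t$.} Otherwise some $p$-vertex $u$ satisfies $u=\pi_i(t)=\pi_i(t+1)$ for some $t$. Let $v$ be as in Lemma~\ref{lem:leg}(2). Then $v$ is below $B_{t+1}$, or $t=N$ and $v=q$. So all $g+3$ vertices of $B_t$ and at least $g$ vertices of $B_{t+1}$ lie strictly between $u$ and $v$, and $d(u,v)\ge2g+4>C\ge c(u)$. This contradicts Lemma~\ref{lem:leg}(2).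

\emph{The delay is at most $\Lambda$.} Suppose a waiter $u$ equals $\pi_i(t)$ for $h\ge1$ values of $t$. With $v$ as in Lemma~\ref{lem:leg}(2), at least $g$ vertices of each of these $h$ blocks lie strictly between $u$ and $v$. So $hg+1\le d(u,v)\le c(u)\le k$, and $h<k$. There are at most $m$ waiters on a leg, and they precede the $p$-vertices in inward direction. So the rounds $t$ for which $\pi_i(t)$ is a waiter form a (possibly empty) initial segment $1,\dots,T_i$ with $T_i\le mk=\Lambda$.

For $t>T_i$ we define $\lambda_i(t)$ and $\sigma_i(t)$ by
\[
\pi_i(t)=p_{i,\lambda_i(t)},\qquad\sigma_i(t)=\lambda_i(t)-t .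
\]
Then $\lambda_i$ is strictly increasing, so \emph{$\sigma_i$ is nondecreasing} on the rounds $t>T_i$. Moreover $\sigma_i(T_i+1)\ge1-(T_i+1)\ge-\Lambda$ and $\sigma_i(N+1)\le\ell-(N+1)=\nu$. Hence
\begin{equation}\label{eq:range}
-\Lambda\le\sigma_i(t)\le\nu\qquad\text{for all }t>T_i .
\end{equation}
So the length $\ell$ of the legs bounds the counters from above, and the bounded patience of the waiters bounds them from below.

\subsection{The tests}

\begin{lemma}[Tests]\label{lem:test}
For no test $j=(i,r,i',r')$ of the list do both $\sigma_i(t_j)=r$ and $\sigma_{i'}(t_j)=r'$ hold.
\end{lemma}

\begin{proof}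
Suppose both hold. As $t_j-1>\Lambda$, for every leg $h$ the vertices $\pi_h(t_j-1)$ and $\pi_h(t_j)$ are two different $p$-vertices. So $\pi_h(t_j)$ is above $B_{t_j}$ and not above $B_{t_j-1}$, which means that it lies in $I_{t_j}$. This gives $m$ vertices of $I_{t_j}$.

Let $u$ be $\pi_i(t_j)=p_{i,t_j+r}$ or $\pi_{i'}(t_j)=p_{i',t_j+r'}$. It is heavy, and $c(u)=g+5$. Let $v$ be as in Lemma~\ref{lem:leg}(2). As $t_j\le N$, all $g+3$ vertices of $B_{t_j}$ lie strictly between $u$ and $v$, and
\[
g+4\le d(u,v)\le g+5-(\text{number of pendants of $u$ below $u$}).
\]
So at most one pendant of $u$ is below $u$. The others are above $u$, hence on $P$, and at distance at most $6<g+3$ from $u$, as they have capacity $6$. On $P$ the room $I_{t_j}$ is immediately preceded by the $g+3$ vertices of $B_{t_j-1}$, none of which is a pendant of a heavy vertex. So these pendants are in $I_{t_j}$.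

If the two heavy vertices are distinct, each has three pendants, and we get at least $2+2$ further vertices of $I_{t_j}$. If they coincide, the vertex has six pendants, and we get at least $5$. In both cases $|I_{t_j}|\ge m+4>S_{t_j}$, which contradicts Lemma~\ref{lem:clock}.
\end{proof}

\subsection{Conclusion}

All test rounds are greater than $\Lambda\ge T_i$, so all $\sigma_i(t_j)$ are defined. The squeeze tests for leg $i$ are performed for $r=-\Lambda,\dots,-1$ in increasing order. By \eqref{eq:range}, $\sigma_i\ge-\Lambda$ at the first of them. If $\sigma_i\ge r$ at the squeeze test for $r$, then $\sigma_i\ne r$ by Lemma~\ref{lem:test}, so $\sigma_i\ge r+1$ there, and also later, as $\sigma_i$ is nondecreasing. By induction, $0\le\sigma_i\le\nu$ at all rounds after the squeeze tests. So the vectors $(\sigma_1(t_j),\dots,\sigma_m(t_j))$, for the CC tests $j$, lie in $\{0,\dots,\nu\}^m$, they are nondecreasing in $j$, and by Lemma~\ref{lem:test} they violate no test. The CC instance is a yes-instance. Together with Section~\ref{sec:forward} this proves Theorem~\ref{thm:red}, and hence Theorem~\ref{thm:main}. \qed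

\section{Proof of Theorem~\ref{thm:more}}\label{sec:further}

\subsection{The ETH bound}

Assuming ETH, \textsc{Clique} on graphs with $N_0$ vertices and solution size $m$ has no algorithm with running time $f(m)\,N_0^{o(m)}$ \cite{CHKX}. The same holds for \textsc{Multicolored Clique} with $m$ classes: take $m$ copies of the vertex set as classes, and join copies of adjacent vertices in different classes. The reductions of Proposition~\ref{prop:clique} and Theorem~\ref{thm:red} yield a tree $G$ with $|V(G)|\le F(m)\,N_0^{O(1)}$ and $k=2m^2+7m+27$, so $\sqrt k=\Theta(m)$. An algorithm with running time $f(k)\,|V(G)|^{o(\sqrt k)}$ would therefore give one with running time $f'(m)\,N_0^{o(m)}$. This proves (a).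

\subsection{XNLP-hardness}

CC is the problem \textsc{Accepting NNCCM} (Nondeterministic Nondecreasing Checking Counter Machine), parameterized by the number of counters. It is XNLP-complete under parameterized logspace reductions, and W[$t$]-hard for all $t$ \cite{BGNS}. Theorem~\ref{thm:red} is a parameterized reduction, which gives W[$t$]-hardness.

For XNLP-hardness it remains to see that $G$ can be written out in space $F'(m)+O(\log N_1)$, where $N_1$ is the size of the CC instance and $F'$ is computable. Name each vertex of $M$ by its type and a bounded number of indices, whose values are bounded by $F'(m)$ times a polynomial in $N_1$. Name each vertex of a copy of $H$ by the copy of $M$, the vertex of $M$ to which the copy of $H$ is attached, the number of the copy of $H$ at this vertex, and a word of length at most $L$ over $\{1,\dots,k\}$, which takes $F'(m)$ bits. The capacity of a vertex and the adjacency of two named vertices are determined by comparing indices, together with two kinds of queries: whether $p_{i,l}$ is heavy and has three or six pendants, and whether $t$ is a test round. To answer these, scan the list of tests, skip the deleted ones, and keep the number $j$ of the current test in a counter.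 So all vertices and edges can be enumerated in the stated space. This proves (b).

\subsection{An $n^{k+O(1)}$ algorithm}\label{sec:xp}

Let $G$ be a tree with $n$ vertices and $k\ge1$. The idea is to build a normal model from the root downwards. At a vertex $w$ of the model what matters is the set $U=T_w$, which edges enter $U$ from above, and how deep inside $U$ their lower ends may be.

For a connected nonempty $U\subseteq V(G)$, a \emph{boundary edge} of $U$ is an edge $ux$ with $u\notin U$ and $x\in U$; $u$ is its \emph{outer end}. Different boundary edges have different outer ends, because $G$ is a tree. Let $\delta$ assign to each boundary edge of $U$ a value in $\{1,\dots,k\}$. We define $\Phi(U,\delta)$ recursively. It is false if $U$ has more than $k$ boundary edges. Otherwise it is true iff there is a vertex $w\in U$ such that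
\begin{enumerate}
\item[(1)] each boundary edge $ux$ of $U$ with $x\neq w$ has $\delta(ux)\ge2$; and
\item[(2)] there are integers $\delta_{U'}\ge1$, one for each component $U'$ of $G[U]-w$, with $\sum_{U'}\delta_{U'}\le k$, such that every $\Phi(U',\delta')$ is true. Here $\delta'$ gives the boundary edge from $w$ to $U'$ the value $\delta_{U'}$, and gives each boundary edge of $U$ that enters $U'$ its value under $\delta$ minus $1$.
\end{enumerate}

\begin{lemma}
$\mathrm{ts}(G)\le k$ if and only if $\Phi(V,\emptyset)$ is true.
\end{lemma}

\begin{proof}
Suppose $\Phi(U,\delta)$ is true. We show by induction on $|U|$ that the chosen vertices form a model of $G[U]$ with spans at most $k$ in which each boundary edge $ux$ of $U$ satisfies $\mathrm{depth}(x)\le\delta(ux)$, where the root has depth $1$. Make $w$ the root and hang the models of the components $U'$ below it. For $x=w$ the depth is $1\le\delta(ux)$. For $x\in U'$ the depth of $x$ in the model of $U'$ is at most $\delta(ux)-1$, so in the whole model it is at most $\delta(ux)$. In each $U'$ the vertex $w$ has exactly one neighbor, whose depth in the model of $U'$ is at most $\delta_{U'}$. So $\mathrm{span}(w)\le\sum\delta_{U'}\le k$. The spans of the other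 vertices are those in the models of the $U'$. For $U=V$ this gives $\mathrm{ts}(G)\le k$ by Lemma~\ref{lem:models}.

Conversely, let $T$ be a normal model of $G$ with spans at most $k$, which exists by Lemmas~\ref{lem:models} and~\ref{lem:normal}. For every $w$ the components of $G[T_w]-w$ are exactly the sets $T_{w'}$ with $w'$ a child of $w$: each $T_{w'}$ is connected, and there are no edges between the sets of different children. The outer end of a boundary edge of $T_w$ is comparable with a vertex of $T_w$ and not in $T_w$, so it is above $w$. If $T_w$ has $h\ge1$ boundary edges, consider the one whose outer end $u$ is topmost, and let $x\in T_w$ be its other end. The $T$-path from $u$ to $x$ contains, below $u$, the $h-1$ other outer ends and $w$, so $h\le d(u,x)\le k$.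

For $U=T_w$ choose the vertex $w$, and let $\delta(ux)$ be the depth of $x$ in $T_w$, with $w$ at depth $1$. This value lies between $1$ and $d(u,x)\le k$. It is at least $2$ if $x\ne w$. It decreases by $1$ when we pass from $T_w$ to the set of the child of $w$ that contains $x$. For the new boundary edges, those from $w$ to its lower neighbors $x$, the value in the set of the child is $d(w,x)$, and these values sum to $\mathrm{span}(w)\le k$ by (F2). So, by induction from the leaves of $T$ upwards, $\Phi(T_w,\delta)$ is true for every $w$ with this $\delta$. In particular $\Phi(V,\emptyset)$ is true.
\end{proof}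

\emph{Running time.} A set $U\ne V$ is one of the components of $G$ minus the boundary edges of $U$. There are at most $n^k$ sets of at most $k$ edges of $G$, and deleting one of them leaves at most $k+1$ components. So there are at most $(k+1)n^k+1$ sets $U$ with at most $k$ boundary edges, and for each of them at most $k^k$ functions $\delta$. To evaluate $\Phi(U,\delta)$ we try at most $n$ vertices $w$ and, if $G[U]-w$ has $a$ components, $\binom ka\le2^k$ tuples $(\delta_{U'})$, as this is the number of tuples of $a$ positive integers with sum at most $k$. Storing all computed values, we obtain the running time $(k+1)^{O(k)}n^{k+O(1)}$. This proves (c) and completes the proof of Theorem~\ref{thm:more}. \qed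

\begin{thebibliography}{9}

\bibitem{BGNS}
Bodlaender, Groenland, Nederlof, Swennenhuis,
\emph{Parameterized Problems Complete for Nondeterministic FPT time and Logarithmic Space},
FOCS 2021.

\bibitem{CHKX}
Chen, Huang, Kanj, Xia,
\emph{J. Comput. Syst. Sci.} 72 (2006).

\bibitem{CT}
\emph{Computation of Treespan},
\texttt{http://bora.uib.no/bitstream/handle/1956/6065/}\allowbreak\texttt{97406371.pdf?isAllowed=y\&sequence=1}

\end{thebibliography}

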